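\title{The mixing time of a vertex-transitive graph is not bounded by the degree times the diameter squared}

\begin{abstract}
Is the mixing time of lazy simple random walk on a finite vertex-transitive graph of degree $d$ and diameter $D$ at most a universal constant times $D^2d$? We show that it is not: there are Cayley graphs on $n$ vertices, of diameter exactly $5$, whose mixing time is at least $\frac d{64}\log_2\log_2 n$. The ratio of mixing time to degree is unbounded among transitive graphs of any fixed diameter $D\ge5$. On the positive side, the mixing time is at most $300d$ when $D\le2$, at most $6D^2d$ for Cayley graphs of abelian groups, and at most $\lceil D^2d\ln(4n)\rceil$ in general.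
\end{abstract}

\section{The question and the results}

All graphs in this paper are finite, simple and connected, with vertex set $V$ of size $n\ge2$. A graph is \emph{vertex-transitive}, or \emph{transitive}, if for any two vertices some automorphism maps the first to the second. All vertices then have the same degree $d\ge1$. The \emph{diameter} $D$ is the largest graph distance between two vertices. The main examples are Cayley graphs: given a finite group $\Gamma$ and a generating set $T=T^{-1}$ that omits the identity, join $g$ to $gs$ for all $g\in\Gamma$, $s\in T$. Left multiplications are automorphisms, so this graph is transitive; its degree is $|T|$, and its diameter is the least $D$ such that every element is a product of at most $D$ elements of $T$.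

The \emph{lazy simple random walk} stays where it is with probability $\frac12$ and otherwise moves to a uniformly chosen neighbor: $p(x,x)=\frac12$, and $p(x,y)=\frac1{2d}$ for each neighbor $y$ of $x$. The matrix $p$ is symmetric, so the uniform distribution $\nu$ on $V$ is stationary. Let $p_t(x,\cdot)$ be the law at time $t$ of the walk started at $x$. The total variation distance of two probability measures on $V$ is
$$\|\mu-\mu'\|_{TV}=\max_{B\subseteq V}|\mu(B)-\mu'(B)|=\tfrac12\sum_{y\in V}|\mu(y)-\mu'(y)|,$$
and we set
$$\delta(t)=\max_{x\in V}\|p_t(x,\cdot)-\nu\|_{TV},\qquad t_{\mathrm{mix}}(\epsilon)=\min\{t\ge0:\delta(t)\le\epsilon\}.$$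
Thus $t_{\mathrm{mix}}(1/4)$ is the first time at which no event distinguishes the walk from a uniform vertex by more than $\frac14$ in probability. To bound it from above one exhibits a single $t$ with $\delta(t)\le\frac14$; to bound it from below one exhibits, for all small $t$, an event that does distinguish. The following question is posed as an open problem in \cite{PTN}.

\begin{quote}
Is there a universal constant $C<\infty$ such that $t_{\mathrm{mix}}(1/4)\le CD^2d$ for every transitive graph?
\end{quote}

Two examples show where the factors $D^2$ and $d$ come from.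

\begin{example}[the factor $D^2$]\label{ex:cycle}
On the cycle of length $2D$ with $D\ge3$, the displacement at time $t$ is a sum of $t$ independent centered steps of variance $\frac12$. By Chebyshev's inequality the walk is farther than $D/4$ from its start with probability at most $8t/D^2$, while the ball of radius $D/4$ has uniform measure at most $\frac14+\frac1{2D}$. So $\delta(t)\ge\frac12-\frac1{2D}>\frac14$ for $t\le D^2/32$: the walk is diffusive and needs order $D^2$ steps to cross the graph.
\end{example}

\begin{example}[the factor $d$]\label{ex:prism}
Take two copies of the complete graph $K_m$, $m\ge3$, and join corresponding vertices by ``rungs''. This graph is transitive with $d=m$ and $D=2$. Each step uses a rung with probability $\frac1{2d}$, so at time $t$ the walk is in its initial copy with probability at least $1-\frac t{2d}$, and $\delta(t)\ge\frac12-\frac t{2d}>\frac14$ for $t<d/2$. A direction that is essential for mixing may be offered only once in order $d$ steps.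
\end{example}

A diffusive walk that must make $D^2$ essential moves, each taking time $d$, suggests the bound $D^2d$, and there is more evidence for it. The slowest exponential rate at which the walk forgets its start is the spectral gap, and in every transitive graph the gap is at least $1/(2D^2d)$ (Proposition~\ref{prop:gap}). So the question is whether a bounded number of periods of length $D^2d$ suffices for mixing. The answer is no.

\begin{theorem}\label{thm:main}
For every $k\ge2^{13}$ divisible by $8$ there is a Cayley graph $G_k$ with $n=2^{k-1}k!$ vertices, degree $d=k!+1$ and diameter $D=5$, such that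
$$t_{\mathrm{mix}}(1/4)\ \ge\ \frac{d\log_2k}{32}\ =\ \frac{\log_2k}{800}\,D^2d,\qquad\text{and so}\qquad t_{\mathrm{mix}}(1/4)\ \ge\ \frac d{64}\log_2\log_2n .$$
\end{theorem}

Hence no constant $C$ exists; more strongly, no bound $t_{\mathrm{mix}}(1/4)\le F(D)\,d$ holds for any function $F$. The failure occurs at every larger diameter too.

\begin{theorem}\label{thm:alldiam}
For every fixed $D\ge5$, the supremum of $t_{\mathrm{mix}}(1/4)/d$ over transitive graphs of diameter exactly $D$ is infinite.
\end{theorem}

Three upper bounds complement these statements.

\begin{theorem}\label{thm:general}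
For every transitive graph, $t_{\mathrm{mix}}(1/4)\le\lceil D^2d\ln(4n)\rceil$.
\end{theorem}

\begin{theorem}\label{thm:two}
For every transitive graph with $D\le2$, $t_{\mathrm{mix}}(1/4)\le300\,d$.
\end{theorem}

\begin{theorem}\label{thm:abelian}
For every Cayley graph of a finite abelian group with at least two elements, $t_{\mathrm{mix}}(1/4)\le6D^2d$.
\end{theorem}

Theorem~\ref{thm:abelian} covers discrete tori as well as both examples above. We do not settle whether $t_{\mathrm{mix}}(1/4)/d$ is bounded for $D=3$ or $D=4$. Nor do we determine the worst-case growth in $n$ of $t_{\mathrm{mix}}(1/4)/(D^2d)$, which by Theorems~\ref{thm:main} and~\ref{thm:general} lies between order $\log\log n$ and order $\log n$.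

Section~\ref{sec:toy} explains the mechanism behind Theorem~\ref{thm:main} on a toy chain, Section~\ref{sec:graph} builds $G_k$, and Section~\ref{sec:lower} proves Theorems~\ref{thm:main} and~\ref{thm:alldiam}. Sections~\ref{sec:spectral}--\ref{sec:abelian} prove the upper bounds and are independent of the construction.

\section{Halving the magnetization}\label{sec:toy}

Why should mixing take many multiples of the inverse gap? Consider \emph{spins} $\eta_1,\dots,\eta_k\in\{\pm1\}$ and their \emph{magnetization} $M=\sum_i\eta_i$. For independent uniform spins $\mathbb E M^2=k$, so $|M|$ is of order $\sqrt k$, while the all-plus configuration has $M=k$. A dynamics that shrinks $M$ by a fixed factor per period needs order $\log k$ periods to bring it from $k$ down to $\sqrt k$. The lazy walk on the hypercube $\{\pm1\}^k$ is an instance: a step multiplies $\mathbb EM$ by $1-\frac1k$, so the mean reaches $\sqrt k$ after about $\frac12k\ln k$ steps. But there $D=d=k$, and $D^2d=k^3$ hides the logarithm. We want to keep the logarithm and make the diameter bounded.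

The diameter of the hypercube is large because a move flips one spin. So let a move flip a quarter of the spins, chosen at random. Let $k=4w$. The \emph{toy chain} starts from all plus; in each step it permutes the spins by a uniform random permutation and then flips those in positions $1,\dots,w$. If $A$ is the sum of the spins in these positions just before the flip, then $M$ becomes $M-2A$.

\begin{example}[$k=8$, $w=2$]
The first step gives six plus and two minus spins: $M$ goes from $8$ to $4$. In the second step the flipped pair is uniform among $\binom82=28$ pairs. It consists of two plus spins in $15$ cases ($A=2$, new $M=0$), of one spin of each sign in $12$ cases ($A=0$, new $M=4$), and of two minus spins in one case ($A=-2$, new $M=8$). The mean is $(12\cdot4+8)/28=2$. The mean is halved at each step, $8\to4\to2$; for $k=8$ the fluctuations are already as large as the mean at the second step.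
\end{example}

For large $k$ the fluctuations stay of order $\sqrt k$, by the following lemma on sampling without replacement.

\begin{lemma}\label{lem:sample}
Let $k=4w$, let $\eta\in\{\pm1\}^k$ have sum $M$, let $\tau$ be a uniform random permutation of $\{1,\dots,k\}$, and let $A=\sum_{i\le w}\eta_{\tau(i)}$. Then $\mathbb EA=M/4$ and $\operatorname{Var}A\le w$. Consequently $\mathbb P\big(|2A-\frac M2|\ge r\big)\le k/r^2$ for all $r>0$.
\end{lemma}

\begin{proof}
Each $\eta_{\tau(i)}$ has mean $M/k$ and the same variance $v\le1$, and all pairs have the same covariance $c$. Since $\sum_{i\le k}\eta_{\tau(i)}=M$ is constant, $kv+k(k-1)c=0$, so $c\le0$. Hence $\mathbb EA=wM/k=M/4$ and $\operatorname{Var}A\le wv\le w$. The variable $2A$ has mean $M/2$ and variance at most $4w=k$; apply Chebyshev's inequality.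
\end{proof}

Let $M_j$ be the magnetization of the toy chain after $j$ steps. Given the past, $M_{j+1}=M_j-2A$ has mean $M_j/2$ and variance at most $k$. So $\mathbb EM_j=2^{-j}k$ and $\operatorname{Var}M_{j+1}\le k+\frac14\operatorname{Var}M_j$, which gives $\operatorname{Var}M_j\le\frac43k$ for all $j$. The signal $2^{-j}k$ dominates the noise $\sqrt k$ until $j$ is about $\frac12\log_2k$. In contrast, two quarter-flips at suitably \emph{chosen} positions already produce any even number of minus spins up to $k/2$: geodesics choose well, the walk chooses at random.

Three things remain to be arranged in order to turn this into a counterexample.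
\begin{itemize}
\item \emph{Transitivity.} The moves ``permute'' and ``flip'' do not make the set of spin configurations a transitive graph; for instance, permutations fix the all-plus configuration. We pass to the Cayley graph of the group generated by the moves, and read off the spins from the group element.
\item \emph{The factor $d$.} We must bound the mixing time below by $d\log k$, not $\log k$. We make every permutation a generator but keep only two flips, so that a flip occurs once in $d$ steps on average. This also ensures that any permutation costs one step of a geodesic and that the spins are scrambled between consecutive flips.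
\item \emph{Reaching all configurations.} Quarter-flips alone need at least four flips to reach all minus. Flipping half of the spins instead would send $M=k$ to $0$ at once. We add the flip of the complementary three quarters: it differs from the quarter-flip by a global sign, which $|M|$ does not see.
\end{itemize}

\section{The graphs $G_k$ and their diameter}\label{sec:graph}

Let $k=4w$ with $w\ge2$ even. For $x\in\mathbb F_2^k$ let $|x|$ be the number of nonzero coordinates (the \emph{weight}), and let $\mathcal E=\{x\in\mathbb F_2^k:|x|\text{ even}\}$, a subspace with $2^{k-1}$ elements. The symmetric group $S_k$ acts on $\mathbb F_2^k$ by $(\sigma y)_{\sigma(i)}=y_i$, preserving weights. Let $\Gamma_k=\mathcal E\rtimes S_k$ be the group of pairs $(x,\sigma)$ with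
$$(x,\sigma)(y,\tau)=(x+\sigma y,\ \sigma\tau).$$
It has order $n=2^{k-1}k!$. Let $\mathbf 1$ be the all-ones vector, let $a$ be the indicator vector of $\{1,\dots,w\}$, and let $b=\mathbf 1+a$. The weights $w$ and $3w$ are even, so $a,b\in\mathcal E$; this is the reason for requiring $8\mid k$. Put
$$T=\{(0,\tau):\tau\ne\mathrm{id}\}\ \cup\ \{(a,\mathrm{id}),(b,\mathrm{id})\}.$$
We call the generators $(0,\tau)$ \emph{heavy} and the two others \emph{light}. The inverse of $(0,\tau)$ is $(0,\tau^{-1})$ and the light generators are involutions, so $T=T^{-1}$; also $T$ omits the identity and $|T|=k!+1=d$. Let $G_k$ be the Cayley graph of $\Gamma_k$ with respect to $T$. The next lemma shows in particular that $T$ generates $\Gamma_k$.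

\begin{lemma}\label{lem:diam}
Every element of $\Gamma_k$ is a product of at most $5$ elements of $T$. If $k\ge40$, some element is not a product of at most $4$, so $G_k$ has diameter exactly $5$.
\end{lemma}

\begin{proof}
\emph{Five generators suffice.} We use words of the shape heavy--light--heavy--light--heavy: choose where to flip, flip, choose again, flip, and set the final permutation. For $c_1,c_2\in\{a,b\}$ the group law gives
$$(0,\sigma_1)(c_1,\mathrm{id})(0,\sigma_2)(c_2,\mathrm{id})(0,\sigma_3)=(\sigma_1c_1+\sigma_1\sigma_2c_2,\ \sigma_1\sigma_2\sigma_3).$$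
Given permutations $\tau_1,\tau_2,\sigma$, the choice $\sigma_1=\tau_1$, $\sigma_2=\tau_1^{-1}\tau_2$, $\sigma_3=\tau_2^{-1}\sigma$ yields $(\tau_1c_1+\tau_2c_2,\sigma)$; factors with $\sigma_i=\mathrm{id}$ are omitted. Every vector of weight $w$ or $3w$ has the form $\tau c$ with $c\in\{a,b\}$. So it suffices to write each $x\in\mathcal E$ as $y_1+y_2$ with $|y_1|,|y_2|\in\{w,3w\}$.

Suppose first $|x|=2j\le2w$. Split the support of $x$ into two halves of size $j$, choose a set of $w-j$ coordinates outside the support (there are $k-2j\ge w-j$ of them), and let $y_1,y_2$ be the indicators of the two halves, each enlarged by this common set. Then $|y_1|=|y_2|=w$ and the common set cancels in $y_1+y_2=x$. If $|x|>2w$, then $x+\mathbf 1\in\mathcal E$ has weight less than $2w$, so $x+\mathbf 1=y_1+y_2$ with $|y_1|=|y_2|=w$, and $x=y_1+(y_2+\mathbf 1)$ with $|y_2+\mathbf 1|=3w$. For $k=8$, for instance,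
$$11000000=10100000+01100000,\qquad 11111100=10000010+01111110 .$$

\emph{Four generators do not suffice.} Three maximal blocks of heavy letters, separated by light letters, need five letters; so a word of length at most $4$ has at most two such blocks. A product of heavy letters is $(0,\sigma)$ for some $\sigma\in S_k$, and a product of light letters is $(u,\mathrm{id})$ with $u\in\{0,a,b,\mathbf 1\}$; empty products are included. So the word represents an element
$$(u,\mathrm{id})(0,\sigma)(c,\mathrm{id})(0,\tau)(u',\mathrm{id})=(u+\sigma c+\rho u',\ \rho),\qquad \rho=\sigma\tau,$$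
with $u,c,u'\in\{0,a,b,\mathbf 1\}$. This element is determined by $u$, $u'$, $\rho$ and the vector $\sigma c$, which takes at most $\binom kw$ values for each of the four $c$. There are thus at most $64\binom kwk!$ such elements. One term of the binomial expansion of $(\frac14+\frac34)^k=1$ gives $\binom kw(\frac14)^w(\frac34)^{3w}\le1$, that is, $\binom kw\le(256/27)^w$. Since $n=\frac12 16^wk!$, the count is less than $n$ as soon as $(27/16)^w>128$, and this holds for $w\ge10$ because $(27/16)^{10}>2.8^5>128$.
\end{proof}

The negative answer to the question needs only $D\le5$. The exact value is used for the statement about $F(D)\,d$ at a known diameter and for Theorem~\ref{thm:alldiam}.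

Now we read off the spins. For $g=(x,\sigma)\in\Gamma_k$ put
$$\eta_i(g)=(-1)^{x_{\sigma(i)}},\qquad M(g)=\sum_{i=1}^k\eta_i(g)=\sum_{i=1}^k(-1)^{x_i},\qquad A(g)=\sum_{i\le w}\eta_i(g).$$
The index $\sigma(i)$ is chosen so that right multiplication by a generator, which is a move of the walk, acts on the spins in a way that does not depend on $\sigma$. Indeed $g(0,\tau)=(x,\sigma\tau)$, and $g(c,\mathrm{id})=(x+\sigma c,\sigma)$ with $(\sigma c)_{\sigma(i)}=c_i$, so
\begin{equation}\label{eq:moves}
\eta_i\big(g(0,\tau)\big)=\eta_{\tau(i)}(g),\qquad \eta_i\big(g(c,\mathrm{id})\big)=(-1)^{c_i}\eta_i(g).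
\end{equation}
Heavy moves permute the spins and leave $M$ unchanged. The move $a$ flips the first $w$ spins and changes $M$ to $M-2A$; the move $b$ flips the others and changes $M$ to $A-(M-A)=2A-M$. Writing $M-2A=\frac M2-(2A-\frac M2)$, we see that
\begin{equation}\label{eq:light}
\text{a light move changes $|M|$ to }\ |M-2A|\ \ge\ \tfrac12|M|-\big|2A-\tfrac M2\big|.
\end{equation}

\begin{lemma}\label{lem:stat}
Under the uniform measure $\nu$ on $\Gamma_k$, $\mathbb E_\nu M^2=k$; hence $\nu(|M|\ge r)\le k/r^2$ for all $r>0$.
\end{lemma}

\begin{proof}
Under $\nu$ the vector $x$ is uniform on $\mathcal E$, and $M^2=\sum_{i,j}(-1)^{x_i+x_j}$. For $i\ne j$ the map $x\mapsto(-1)^{x_i+x_j}$ is a homomorphism $\mathcal E\to\{\pm1\}$; it takes the value $-1$ at the indicator of $\{i,l\}$ for any $l\ne i,j$, so it is nontrivial and has mean zero. The $k$ diagonal terms equal $1$. Apply Markov's inequality to $M^2$.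
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $k\ge2^{13}$ be divisible by $8$, and let $(X_t)$ be the lazy walk on $G_k$ started at the identity, where all spins are $+1$ and $M=k$. We need a number $L$ of light moves and a threshold $r$ such that the signal $2^{-L}k$ exceeds a few times $r$, while $r$ is so far above $\sqrt k$ that a deviation of size $r$ is unlikely in any of about $L$ trials. We take
$$L=\tfrac14\log_2k,\qquad r=k^{5/8},\qquad\text{so that}\qquad 2^{-L}k=k^{3/4},\quad k/r^2=k^{-1/4}=2^{-L}.$$

\begin{proposition}\label{prop:key}
For every integer $t$ with $0\le t\le dL/8$,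
$$\mathbb P\big(|M(X_t)|\ge r\big)-\nu\big(|M|\ge r\big)>\tfrac12 .$$
\end{proposition}

\begin{proof}
Let $s_1,s_2,\dots$ be independent moves, uniform on $T$, and let $Y_i=s_1\cdots s_i$. Toss independent fair coins and let $J_t\le t$ be the number of heads among the first $t$; then $X_t=Y_{J_t}$ is the lazy walk. Let $N_t$ be the number of light moves among $s_1,\dots,s_{J_t}$. The walk can differ from the toy chain in three ways: it may make too many light moves, two light moves may follow each other with no scrambling in between, and a scrambling may be atypical. These are the events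
\begin{itemize}
\item $B_1$: $N_t>L$;
\item $B_2$: for some $1\le i<t$, both $s_i$ and $s_{i+1}$ are light;
\item $B_3$: for some $1\le i<t$, $s_i$ is heavy, $s_{i+1}$ is light, and $|2A(Y_i)-\frac12M(Y_i)|\ge r$.
\end{itemize}

Each time step performs a light move with probability $\frac12\cdot\frac2d=\frac1d$, so $\mathbb EN_t=t/d$ and Markov's inequality gives $\mathbb P(B_1)\le\frac t{dL}\le\frac18$. A union bound gives $\mathbb P(B_2)\le t(2/d)^2\le\frac L{2d}$.

For $B_3$, fix $i$ and condition on $s_1,\dots,s_{i-1}$ and on $s_i$ being heavy. Then $s_i=(0,\tau)$ with $\tau$ uniform on $S_k\setminus\{\mathrm{id}\}$, and by \eqref{eq:moves} $A(Y_i)=\sum_{l\le w}\eta_{\tau(l)}(Y_{i-1})$ and $M(Y_i)=M(Y_{i-1})$. If $\tau$ were uniform on $S_k$, Lemma~\ref{lem:sample} would bound the probability of a deviation of at least $r$ by $k/r^2$. Conditioning on $\tau\ne\mathrm{id}$ multiplies a probability by at most $\frac{k!}{k!-1}\le2$. The move $s_{i+1}$ is independent of all this and light with probability $2/d$. It is essential to keep this last factor: among order $dL$ scramblings some may well be atypical, but only those followed by a light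 move matter. We get
$$\mathbb P(B_3)\le t\cdot\frac2d\cdot\frac{2k}{r^2}\le\frac L2\,2^{-L}.$$

Suppose none of $B_1,B_2,B_3$ occurs. We claim that just before each light move among $s_1,\dots,s_{J_t}$ we have $|2A-\frac M2|<r$. Before the first one, all spins still equal $+1$, so $2A-\frac M2=2w-\frac k2=0$. Any later one is $s_{i+1}$ with $1\le i<t$; then $s_i$ is heavy since $B_2$ fails, and the claim holds since $B_3$ fails. Let $m_0=k$ and let $m_j$ be the value of $|M|$ just after the $j$-th light move. Heavy moves preserve $M$, so \eqref{eq:light} gives $m_j\ge\frac12m_{j-1}-r$, and by induction $m_j\ge2^{-j}k-2r$, because $\frac12(2^{-(j-1)}k-2r)-r=2^{-j}k-2r$. Since $N_t\le L$,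
$$|M(X_t)|=m_{N_t}\ \ge\ k^{3/4}-2k^{5/8}=(k^{1/8}-2)\,r\ \ge\ r,$$
where we used $k\ge2^{13}>3^8$. With Lemma~\ref{lem:stat},
$$\mathbb P\big(|M(X_t)|\ge r\big)-\nu\big(|M|\ge r\big)\ \ge\ 1-\frac18-\frac L{2d}-\Big(\frac L2+1\Big)2^{-L}.$$
The function $(\frac L2+1)2^{-L}$ has derivative $\big(\frac12-(\frac L2+1)\ln2\big)2^{-L}<0$ for $L\ge0$, and $L\ge3.25$ as $k\ge2^{13}$; so the last term is at most $2.625\cdot2^{-3.25}<2.625/9.5<0.28$. Also $\frac L{2d}\le\frac k{2\,k!}<0.01$. The right side exceeds $1-0.125-0.01-0.28>\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]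
The values of $n$, $d$ and $D$ were found in Section~\ref{sec:graph}. By Proposition~\ref{prop:key}, $\delta(t)>\frac12$ for all $t\le\lfloor dL/8\rfloor$, so
$$t_{\mathrm{mix}}(1/4)\ge\lfloor dL/8\rfloor+1>\frac{dL}8=\frac{d\log_2k}{32}=\frac{\log_2k}{800}\cdot25d .$$
Finally $\log_2n\le k+k\log_2k\le k^2$, so $\log_2k\ge\frac12\log_2\log_2n$.
\end{proof}

To raise the diameter without speeding up the walk, we take a product with a small graph. The \emph{Cartesian product} $G\,\square\,H$ has as vertices the pairs $(g,z)$, two pairs being adjacent if they agree in one coordinate and are adjacent in the other. Distances add, so diameters add; degrees add; and a product of transitive graphs is transitive.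

\begin{proof}[Proof of Theorem~\ref{thm:alldiam}]
For $D=5$ this is Theorem~\ref{thm:main}. Let $j=D-5\ge1$ and let $Q_j$ be the $j$-dimensional hypercube, of degree and diameter $j$. With $d=k!+1$ the degree of $G_k$, the graph $G_k\,\square\,Q_j$ is transitive of degree $d+j$ and diameter $D$. Its lazy walk can be run as follows: at each step, with probability $\frac d{d+j}$ make a lazy step in $G_k$, and otherwise a lazy step in $Q_j$. Indeed, this rule holds with probability $\frac12$ and moves to each neighbor with probability $\frac1{2(d+j)}$. So, starting with first coordinate the identity, the first coordinate at time $t$ has the law of $X_{t'}$, where $t'\le t$ is a binomial time independent of $(X_i)$. The first coordinate of a uniform vertex is uniform. Averaging Proposition~\ref{prop:key} over $t'$, the event $\{|M|\ge r\}$ for the first coordinate shows $\delta(t)>\frac12$ on the product for all $t\le dL/8$. Hence $t_{\mathrm{mix}}(1/4)>dL/8\ge(d+j)L/16$ once $d\ge j$, and $L\to\infty$ as $k\to\infty$.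
\end{proof}

\section{Eigenvalues and the general upper bound}\label{sec:spectral}

From now on $G$ is any transitive graph and $o$ is a fixed vertex. Let $P$ be the transition matrix of simple random walk, $(Pf)(x)=\frac1d\sum_{y\sim x}f(y)$. It is symmetric, its eigenvalues $\lambda$ lie in $[-1,1]$, and by connectedness the eigenvalue $1$ is simple with constant eigenfunction. The lazy matrix $\frac12(I+P)$ has eigenvalues $1-\gamma$ with
$$\gamma=\tfrac12(1-\lambda)\in[0,1].$$
We call the $n-1$ values $\gamma>0$, counted with multiplicity, the \emph{gaps}; the smallest is the spectral gap. Laziness is used exactly here: since $0\le1-\gamma\le e^{-\gamma}$, we have $(1-\gamma)^{2t}\le e^{-2\gamma t}$, and only eigenvalues near $1$ matter. All three upper bounds start from the following inequality.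

\begin{lemma}\label{lem:l2}
For all $t\ge0$, $\ 4\,\delta(t)^2\le\sum_{\gamma}(1-\gamma)^{2t}$, the sum being over all gaps.
\end{lemma}

\begin{proof}
For any $x$, the Cauchy--Schwarz inequality and the symmetry of $p_t$ give
$$4\|p_t(x,\cdot)-\nu\|_{TV}^2\le n\sum_y\big(p_t(x,y)-\tfrac1n\big)^2=n\sum_yp_t(x,y)^2-1=n\,p_{2t}(x,x)-1 .$$
By transitivity $p_{2t}(x,x)$ does not depend on $x$, so $n\,p_{2t}(x,x)$ is the trace of $p_{2t}$, which is $1+\sum_\gamma(1-\gamma)^{2t}$.
\end{proof}

To bound a gap from below we want to say that an eigenfunction with small $\gamma$ changes slowly along edges and hence cannot change much across a graph of small diameter. A single eigenfunction changes slowly only on average over edges, and it is not invariant under automorphisms. Using the whole eigenspace at once restores the symmetry and makes the average over the graph an average at each vertex.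

\begin{lemma}\label{lem:embed}
Let $\gamma$ be a gap, of multiplicity $m$. There is a map $\Phi:V\to\mathbb R^m$ such that $|\Phi(x)|=1$ for all $x$, the distance $|\Phi(x)-\Phi(y)|$ is unchanged when an automorphism is applied to both $x$ and $y$, and for every vertex $x$
\begin{equation}\label{eq:embed}
\sum_{y\sim x}|\Phi(x)-\Phi(y)|^2=4d\gamma,\qquad\sum_{z\in V}|\Phi(x)-\Phi(z)|^2=2n .
\end{equation}
\end{lemma}

\begin{proof}
Let $W$ be the eigenspace of $P$ for $\lambda=1-2\gamma$, with a real orthonormal basis $f_1,\dots,f_m$ in $\ell^2(V)$. The matrix $\Pi(x,y)=\sum_if_i(x)f_i(y)$ is the orthogonal projection onto $W$. Automorphisms act on $\ell^2(V)$ by orthogonal maps commuting with $P$; they preserve $W$, hence commute with $\Pi$, which means that $\Pi(x,y)$ is invariant. So $\Pi(x,x)$ is constant, equal to $m/n$ since the trace is $m$. Put $\Phi(x)=\sqrt{n/m}\,(f_1(x),\dots,f_m(x))$. Then $\Phi(x)\cdot\Phi(y)=\frac nm\Pi(x,y)$, so $|\Phi(x)|=1$ and $|\Phi(x)-\Phi(y)|^2=2-2\,\Phi(x)\cdot\Phi(y)$ is invariant. The eigenvalue equation says $\sum_{y\sim x}\Phi(y)=d\lambda\,\Phi(x)$, so the first sum in \eqref{eq:embed} is $2d-2d\lambda=4d\gamma$.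 As $\lambda<1$, $W$ is orthogonal to constants, so $\sum_z\Phi(z)=0$ and the second sum is $2n$.
\end{proof}

\begin{proposition}\label{prop:gap}
Every gap satisfies $\gamma\ge\dfrac1{2D^2d}$.
\end{proposition}

\begin{proof}
By the first identity in \eqref{eq:embed}, $|\Phi(x)-\Phi(y)|\le\sqrt{4d\gamma}$ for every edge $xy$. By the second, some $z$ has $|\Phi(o)-\Phi(z)|\ge\sqrt2$. The triangle inequality along a geodesic from $o$ to $z$ gives $\sqrt2\le D\sqrt{4d\gamma}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Lemma~\ref{lem:l2} and Proposition~\ref{prop:gap}, $4\delta(t)^2\le n\,e^{-t/(D^2d)}$, which is at most $\frac14$ when $t\ge D^2d\ln(4n)$. Then $\delta(t)\le\frac14$.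
\end{proof}

The logarithm comes from allowing all $n-1$ gaps to be as small as Proposition~\ref{prop:gap} permits. Removing it requires control of how \emph{many} gaps are small. The last two sections obtain this in two different ways; by Theorem~\ref{thm:main} it cannot be done in general.

\section{Diameter at most two}\label{sec:two}

Put $h=n/d>1$. A trace computation shows that at most $4h$ eigenvalues are close to $1$. This suffices when $h$ is bounded, but for $D=2$ the ratio $h$ is only limited by $n\le1+d+d(d-1)=d^2+1$. The remedy is a gap bound that improves linearly in $h$, so that the factor $h$ is beaten by $e^{-ch}$.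

The proof of Proposition~\ref{prop:gap} is wasteful because it lets every edge carry the whole sum $4d\gamma$, while only few edges at a vertex can be long under $\Phi$. In Example~\ref{ex:prism}, the function equal to $+1$ on one copy of $K_m$ and $-1$ on the other spans the eigenspace of $\lambda=1-\frac2m$; here $\Phi=\pm1$, $\gamma=\frac1d$, and one edge at each vertex, the rung, carries all of $4d\gamma=4$. In general we count how many vertices can be reached through long edges.

\begin{lemma}\label{lem:gaptwo}
If $D\le2$, every gap satisfies $\gamma\ge\dfrac n{192\,d^2}=\dfrac h{192\,d}$.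
\end{lemma}

\begin{proof}
Take $\Phi$ from Lemma~\ref{lem:embed} and call an edge $xy$ \emph{long} if $|\Phi(x)-\Phi(y)|>\frac12$. By invariance, every vertex lies on the same number $\beta$ of long edges, and \eqref{eq:embed} gives $\beta/4\le4d\gamma$, that is, $\beta\le16d\gamma$. Choose a geodesic from $o$ to each vertex $z$; it has at most two edges. If none is long, $|\Phi(o)-\Phi(z)|^2\le1$; in any case this quantity is at most $4$, as $\Phi$ takes values in the unit sphere. There are $\beta$ long edges at $o$, at most $\beta d$ two-edge paths from $o$ with first edge long, and at most $d\beta$ with second edge long. So at most $\beta+2\beta d\le3\beta d$ vertices $z$ have a long edge on their geodesic. The second identity in \eqref{eq:embed} gives $2n\le n+4\cdot3\beta d$, whence $n\le12\beta d\le192\,d^2\gamma$.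
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Simple random walk returns to its start after two steps with probability $1/d$, so $\sum\lambda^2=\operatorname{tr}P^2=h$. Hence at most $4h$ eigenvalues satisfy $\lambda\ge\frac12$; for all others $1-\gamma=\frac12(1+\lambda)<\frac34$. Let $t=300d$. By Lemma~\ref{lem:gaptwo}, $2\gamma t\ge\frac{600}{192}h=3.125\,h$ for every gap, so Lemma~\ref{lem:l2} gives
$$4\delta(t)^2\le4h\,e^{-3.125h}+n\left(\tfrac9{16}\right)^{300d}.$$
The function $he^{-3.125h}$ is decreasing for $h\ge1$, and $e^{3.125}>20\cdot1.125=22.5$, so the first term is less than $4/22.5<0.18$. For the second, $n\le d^2+1\le4^d$ and $(\frac9{16})^2<\frac13$, so it is at most $(4\cdot3^{-150})^d<0.01$. Thus $4\delta(t)^2<\frac14$.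
\end{proof}

\begin{remark}
The hypothesis $D\le2$ enters in the count of paths. For $D=3$ the same count has order $\beta d^2$ and yields only $\gamma\ge cn/d^3$ for some constant $c>0$. At time $Cd$ the first term above becomes $4he^{-2cCh/d}$, which is not small when $1\ll h\le d$.
\end{remark}

\section{Abelian groups}\label{sec:abelian}

Let $\Gamma$ be an abelian group of order $n\ge2$, written additively, with a generating set $S=-S\not\ni0$ of size $d$. We recall the Fourier analysis of $\Gamma$. A \emph{character} is a homomorphism $\chi$ from $\Gamma$ to the unit circle. There are exactly $n$ characters, they form an orthogonal basis of the complex functions on $\Gamma$, and $\sum_\chi\chi(g)$ equals $n$ for $g=0$ and $0$ otherwise. Hence, for $K:\Gamma\to\mathbb C$ and $\hat K(\chi)=\sum_gK(g)\chi(g)$,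
\begin{equation}\label{eq:inversion}
\sum_\chi\hat K(\chi)=nK(0).
\end{equation}
Write $\chi(s)=e^{i\alpha_s}$ with $\alpha_s\in(-\pi,\pi]$. Since $\chi(x+s)=\chi(x)\chi(s)$, each $\chi$ is an eigenfunction of $P$ with eigenvalue $\frac1d\sum_s\chi(s)=\frac1d\sum_s\cos\alpha_s$, by the symmetry of $S$. So the gaps are the numbers
$$\gamma_\chi=\frac1{2d}\sum_{s\in S}(1-\cos\alpha_s),\qquad\chi\ne1,$$
and by Lemma~\ref{lem:l2} it suffices to show $\sum_{\chi\ne1}e^{-2t\gamma_\chi}\le\frac14$ for $t=6D^2d$.

In an abelian group the position of the walk depends only on how often each generator has been used. At time $t$ these counts fluctuate with variance of order $t/d$. To move the endpoint from $0$ to a given $g$, one shifts the counts by an integer vector of length at most $D$, and this should change probabilities only by a constant factor once $t/d$ is of order $D^2$. Then $0$ is not much more likely than any other point, which by \eqref{eq:inversion} bounds the sum of all Fourier coefficients. We carry this out not for the walk but for a substitute with exactly Gaussian counts, where the cost of the shift is an identity, and then compare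 Fourier coefficients.

Fix $v>0$, let $q(j)=e^{-j^2/2v}\big/\sum_{l\in\mathbb Z}e^{-l^2/2v}$ for $j\in\mathbb Z$, let $(Z_s)_{s\in S}$ be independent with law $q$, and put $K(g)=\mathbb P\big(\sum_sZ_ss=g\big)$.

\begin{lemma}\label{lem:harnack}
$nK(0)\le e^{D^2/2v}$.
\end{lemma}

\begin{proof}
Let $g\in\Gamma$. Write $g$ as a sum of at most $D$ generators and collect terms, which uses commutativity: $g=\sum_se_ss$ with integers $e_s\ge0$ and $\sum_se_s\le D$, so $\sum_se_s^2\le D^2$. Let $\Lambda=\{m\in\mathbb Z^S:\sum_sm_ss=0\}$. The integer vectors representing $g$ and $-g$ form the cosets $\Lambda+e$ and $\Lambda-e$. A shift in one direction may be costly at a given $m$, so we symmetrize: $q$ is even, hence $K(g)=K(-g)$, and by the inequality of arithmetic and geometric means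
$$K(g)=\frac12\sum_{m\in\Lambda}\Big(\prod_sq(m_s+e_s)+\prod_sq(m_s-e_s)\Big)\ \ge\ \sum_{m\in\Lambda}\prod_s\sqrt{q(m_s+e_s)\,q(m_s-e_s)} .$$
Since $\frac12\big((j+l)^2+(j-l)^2\big)=j^2+l^2$, we have $\sqrt{q(j+l)q(j-l)}=q(j)e^{-l^2/2v}$. Therefore $K(g)\ge e^{-\sum_se_s^2/2v}K(0)\ge e^{-D^2/2v}K(0)$. Summing over $g$ gives $1\ge ne^{-D^2/2v}K(0)$.
\end{proof}

\begin{lemma}\label{lem:theta}
For every character $\chi\ne1$, $\ \hat K(\chi)\ge e^{-\pi^2vd\gamma_\chi/2}$.
\end{lemma}

\begin{proof}
By independence, $\hat K(\chi)=\mathbb E\prod_s\chi(s)^{Z_s}=\prod_s\theta(\alpha_s)$ with $\theta(\alpha)=\sum_jq(j)e^{ij\alpha}$. The Poisson summation formula states that $\sum_{j\in\mathbb Z}f(j)=\sum_{m\in\mathbb Z}\int f(x)e^{-2\pi imx}\,dx$ for Schwartz functions $f$. For $f(x)=e^{-x^2/2v}e^{ix\alpha}$ the integral is $\sqrt{2\pi v}\,e^{-v(\alpha-2\pi m)^2/2}$. Applying this with $\alpha$ and with $0$, expanding the square and averaging the terms $m$ and $-m$, we get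
$$\theta(\alpha)=\frac{\sum_me^{-v(\alpha-2\pi m)^2/2}}{\sum_me^{-v(2\pi m)^2/2}}=e^{-v\alpha^2/2}\,\frac{\sum_me^{-2\pi^2vm^2}\cosh(2\pi mv\alpha)}{\sum_me^{-2\pi^2vm^2}}\ \ge\ e^{-v\alpha^2/2}.$$
For $|\alpha|\le\pi$, concavity of the sine on $[0,\frac\pi2]$ gives $\sin\frac{|\alpha|}2\ge\frac{|\alpha|}\pi$, so $1-\cos\alpha=2\sin^2\frac\alpha2\ge2\alpha^2/\pi^2$. Hence $\sum_s\alpha_s^2\le\frac{\pi^2}2\sum_s(1-\cos\alpha_s)=\pi^2d\gamma_\chi$, and the lemma follows by multiplying the positive lower bounds for $\theta(\alpha_s)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:abelian}]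
Since $\hat K(1)=1$, formula \eqref{eq:inversion} and Lemmas~\ref{lem:harnack} and~\ref{lem:theta} give
$$\sum_{\chi\ne1}e^{-\pi^2vd\gamma_\chi/2}\ \le\ nK(0)-1\ \le\ e^{D^2/2v}-1 .$$
Choose $v=D^2/(2\ln\frac54)$, so that the right side equals $\frac14$. If $2t\ge\pi^2vd/2$, that is,
$$t\ \ge\ \frac{\pi^2}{8\ln(5/4)}\,D^2d,$$
then Lemma~\ref{lem:l2} gives $4\delta(t)^2\le\sum_{\chi\ne1}e^{-2t\gamma_\chi}\le\frac14$, so $\delta(t)\le\frac14$. As $\ln\frac54=-\ln(1-\frac15)>\frac15+\frac1{50}=0.22$ and $\pi^2<10<48\cdot0.22$, the constant is less than $6$, and the integer $t=6D^2d$ qualifies.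
\end{proof}

\begin{thebibliography}{1}
\bibitem{PTN} \emph{Probability on Trees and Networks}, \texttt{http://mypage.iu.edu/\~{}rdlyons/prbtree/book.pdf}.
\end{thebibliography}
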